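# Meromorphic integrability of the potentials $\frac12 a q_1^2(q_1+iq_2)^2+\frac14(q_1^2+q_2^2)^2$

## 1. Hamiltonian systems on $\mathbb C^4$, first integrals, independence

We work on $\mathbb C^4$ with coordinates $q_1,q_2,p_1,p_2$. All functions are holomorphic or meromorphic, and time is complex.

**Definition (Hamiltonian system, Poisson bracket).** Let $H=\frac12(p_1^2+p_2^2)+V(q_1,q_2)$. Its Hamiltonian system is $\dot q_i=p_i$, $\dot p_i=-\partial V/\partial q_i$ for $i=1,2$. The Poisson bracket is
$$\{A,B\}=\sum_{i=1}^2\left(\frac{\partial A}{\partial q_i}\frac{\partial B}{\partial p_i}-\frac{\partial A}{\partial p_i}\frac{\partial B}{\partial q_i}\right).$$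

For example $\{q_i,p_j\}=\delta_{ij}$, $\{q_1,H\}=p_1=\dot q_1$ and $\{p_1,H\}=-\partial V/\partial q_1=\dot p_1$. In general $\frac{d}{dt}G={\{G,H\}}$ along solutions. The bracket is bilinear, antisymmetric, and a derivation in each argument. In particular $\{A,B\}$ depends on $B$ only through $dB$, and linearly.

**Definition (first integral).** A non-constant $F$ is a first integral if $\{H,F\}=0$, that is, if $F$ is constant along solutions.

Example: if $V$ is a function of $q_1^2+q_2^2$ alone, then $\dot p_i=-2q_iV'(q_1^2+q_2^2)$. The derivative of $L=p_1q_2-p_2q_1$ is $\dot p_1q_2-\dot p_2q_1+p_1p_2-p_2p_1=0$, so $L$ is a first integral.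

**Definition (independence).** $F$ and $H$ are independent if $dF\wedge dH\not\equiv0$. In coordinates: some coefficient $F_sH_t-F_tH_s$, with $s,t$ two of the coordinates, is not identically zero.

Example: $H^2$ is a first integral, but $d(H^2)\wedge dH=2H\,dH\wedge dH=0$. It is not independent of $H$, so it carries no new information. On the other hand $L$ and $H$ are independent: the $dp_1\wedge dp_2$-coefficient of $dL\wedge dH$ is $q_2p_2+q_1p_1\not\equiv 0$.

**Definition (meromorphic germs).** Let $\mathcal O$ be the ring of germs at $0\in\mathbb C^4$ of holomorphic functions. It is an integral domain. Its fraction field $\mathcal M$ is the field of germs of meromorphic functions.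

Example: $e^{q_1}/q_2\in\mathcal M$. It has no value at $0$, but it is a quotient of two convergent power series.

**Definition (additional integral, integrability).** An additional first integral is a function $F$, meromorphic on a connected neighborhood of $0\in\mathbb C^4$ (for instance on all of $\mathbb C^4$), with $\{H,F\}=0$ and $dF\wedge dH\not\equiv0$. The system has two degrees of freedom. It is completely (Liouville) integrable if it has, besides $H$, one more first integral $F$ independent of $H$ and in involution with it, and meromorphically integrable if $F$ can be chosen meromorphic.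

By the identity theorem, the germ at $0$ of an additional integral is still independent of $H$: if $dF\wedge dH$ vanished near $0$, it would vanish on the whole connected neighborhood. So non-existence can be proved inside $\mathcal M$.

**Rotation-adapted coordinates.** Put
$$x=q_1+iq_2,\quad y=q_1-iq_2,\quad u=p_1+ip_2,\quad v=p_1-ip_2 .$$
Then $xy=q_1^2+q_2^2$ and $uv=p_1^2+p_2^2$. From $\{q_i,p_j\}=\delta_{ij}$ we compute $\{x,v\}=1+i(-i)=2$, $\{y,u\}=1+(-i)i=2$, $\{x,u\}=1+i\cdot i=0$, $\{y,v\}=1+(-i)(-i)=0$; the remaining brackets vanish trivially. Hence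
$$\{f,g\}=2\,(f_xg_v-f_vg_x+f_yg_u-f_ug_y),\qquad H=\tfrac12uv+V, \tag{1}$$
$$\dot x=u,\qquad \dot y=v,\qquad \dot u=-2V_y,\qquad \dot v=-2V_x. \tag{2}$$

**Definition (rotations and their generator).** For $\lambda\in\mathbb C^*$ let $R_\lambda(x,y,u,v)=(\lambda x,\lambda^{-1}y,\lambda u,\lambda^{-1}v)$, and let $J=\frac12(yu-xv)$.

By (1), $\{J,x\}=-2J_v=x$, $\{J,y\}=-2J_u=-y$, $\{J,u\}=2J_y=u$ and $\{J,v\}=2J_x=-v$. Therefore
$$\{J,G\}=xG_x-yG_y+uG_u-vG_v=\frac{d}{d\lambda}\Big|_{\lambda=1}G\circ R_\lambda . \tag{3}$$
Example: $J$ commutes with $xy$ and with $uv$, while $\{J,x^3y\}=2x^3y$. Up to a constant, $J$ is the integral $L$ above: $yu-xv=2i(q_1p_2-q_2p_1)$, so $J=-iL$.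

## 2. For which $a$ is the quartic potential integrable?

Consider, for $a\in\mathbb C$,
$$V=\tfrac12 a\,q_1^2(q_1+iq_2)^2+\tfrac14(q_1^2+q_2^2)^2 . \tag{4}$$
For $a=0$ and $a=-2$ the system is integrable, as we check in Section 3. The preprint "Analytic Integrability of Hamiltonian systems with a homogeneous polynomial potential of degree 4" by Jaume Llibre, Adam Mahdi, Clàudia Va (doi:10.1063/1.3544473) is the source of the following conjecture: the system with potential (4) is meromorphically integrable if and only if $a=0,-2$. Are these two values really the only ones? They are, and here is what we shall prove.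

**Theorem A.** The system with potential (4) is meromorphically integrable if and only if $a\in\{0,-2\}$. If $a\ne0,-2$, there is no additional first integral meromorphic in any connected neighborhood of the origin.

**Theorem B.** Let $m\ge2$, $\gamma\neq0$ and
$$V=\gamma\,(xy)^m+\sum_{j=1}^m c_j\,x^{m+j}y^{m-j}+R(x,y),$$
where $R$ is a convergent power series with all terms of degree $\ge2m+1$. If some $c_j\ne0$, then $H=\frac12(p_1^2+p_2^2)+V$ has no additional first integral meromorphic near the origin.

**Theorem C.** The potential $V=x^2(\alpha x^2+\beta xy+\gamma y^2)$ is meromorphically integrable if and only if $\gamma=0$ or $\alpha=\beta=0$. In these cases there is a polynomial additional integral.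

To see that (4) belongs to these families, insert $q_1=\frac12(x+y)$:
$$\tfrac12a\cdot\tfrac14(x^2+2xy+y^2)x^2+\tfrac14x^2y^2=\tfrac{a+2}{8}\,x^2y^2+\tfrac a4\,x^3y+\tfrac a8\,x^4. \tag{5}$$
So (4) is the case $\gamma=\frac{a+2}8$, $\beta=\frac a4$, $\alpha=\frac a8$ of Theorem C. The two special values are now visible: $\gamma=0$ iff $a=-2$, and $\alpha=\beta=0$ iff $a=0$.

## 3. The cases $\gamma=0$ and $\alpha=\beta=0$, and a warning at $m=1$

**Case $\alpha=\beta=0$.** Then $V=\gamma(xy)^2$ is a function of $q_1^2+q_2^2$, and $L=p_1q_2-p_2q_1$ is an integral independent of $H$ by Section 1.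

**Case $\gamma=0$.** Then $V=\alpha x^4+\beta x^3y$ and $\dot u=-2V_y=-2\beta x^3$. Since $\dot x=u$,
$$\frac{d}{dt}(u^2+\beta x^4)=2u(-2\beta x^3)+4\beta x^3u=0 .$$
The integral $u^2+\beta x^4$ does not involve $v$, and $\partial H/\partial v=\frac12u$, so the $du\wedge dv$-coefficient of its differential wedged with $dH$ is $2u\cdot\frac12u=u^2\not\equiv0$. It is independent of $H$.

For $a=-2$ we have $\beta=-\frac12$, $\alpha=-\frac14$, and the integral is $u^2-\frac12x^4$. In the original variables another form is $p_1^2+3ip_1p_2-2p_2^2+(iq_1-q_2)^3q_2$. They agree up to $H$. Using $p_1=\frac{u+v}2$ and $p_2=\frac{u-v}{2i}$, the quadratic part is $\frac14\big[(u+v)^2+3(u^2-v^2)+2(u-v)^2\big]=\frac12(3u^2-uv)$. Moreover $(iq_1-q_2)^3=(ix)^3=-ix^3$ and $q_2=\frac{x-y}{2i}$, so the last term is $\frac12(-x^4+x^3y)$. The total is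
$$\tfrac12(3u^2-uv-x^4+x^3y)=\tfrac32\big(u^2-\tfrac12x^4\big)-H,\qquad H=\tfrac12uv-\tfrac12x^3y-\tfrac14x^4 .$$

**The case $m=1$ is different.** Take $V=\gamma xy+c_1x^2$ with $\gamma,c_1\neq0$. Then $\dot u=-2\gamma x$ and $\frac{d}{dt}(u^2+2\gamma x^2)=-4\gamma xu+4\gamma xu=0$. This integral is independent of $H$ for the same reason as above. So Theorem B fails for $m=1$, and any proof must use $m\ge2$. Keep this example in mind as a test for each step.

**Theorem B implies Theorems A and C.** We have just produced polynomial additional integrals when $\gamma=0$ or $\alpha=\beta=0$. If $\gamma\neq0$ and $(\alpha,\beta)\ne(0,0)$, Theorem B applies with $m=2$, $c_1=\beta$, $c_2=\alpha$, $R=0$. This is Theorem C. By (5), Theorem A is a special case; its local statement for $a\ne0,-2$ is the conclusion of Theorem B with $\gamma=\frac{a+2}8\ne0$ and $c_1=\frac a4\neq0$.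

Only Theorem B remains. From now on $m\ge2$, $\gamma\neq0$, and
$$H_0=\tfrac12uv+\gamma(xy)^m,\qquad \ell=\min\{j:c_j\neq0\},\qquad H_*=c_\ell\,x^{m+\ell}y^{m-\ell}.$$
By (3), $\{J,H_0\}=0$ and $\{J,H_*\}=2\ell H_*$, that is,
$$\{H_*,J\}=-2\ell H_* . \tag{6}$$

## 4. Two scalings that fail and one that works

We would like to see $H$ as a small perturbation of the rotationally invariant $H_0$, which can be solved explicitly. Which scaling of the variables does this?

**Equal scaling.** Suppose $R=0$. The obvious choice is $(x,y,u,v)\mapsto(\varepsilon x,\varepsilon y,\varepsilon^mu,\varepsilon^mv)$. Every term of $H$ then has the same weight $2m$, so $H$ is its own leading part. An integral $F$ of $H$ can be replaced by its leading part, which is rational, but that is again an integral of the same $H$. Nothing has become simpler.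

**Scaling by rotations.** Again with $R=0$,
$$H\circ R_\lambda=H_0+\sum_{j\geq\ell}\lambda^{2j}c_jx^{m+j}y^{m-j},$$
so $H_0$ does emerge as $\lambda\to0$. But the weights $1,-1,1,-1$ are not all positive, and germs cannot be expanded. For instance $(1-y)^{-1}\circ R_\lambda=\sum_n\lambda^{-n}y^n$ has unboundedly negative powers of $\lambda$, and the weight-$0$ part of a convergent series such as $e^{xy}$ is not a polynomial. A term $y^{2m+1}$ in $R$ would even acquire the factor $\lambda^{-2m-1}$ and dominate $H_0$.

**The remedy.** $H_0$ is homogeneous for both scalings, so we may add a large multiple of the first to the second: weights $N(1,1,m,m)+(1,-1,1,-1)$. They are positive, $H_0$ remains homogeneous, and the correction $H_*$ is still separated from $H_0$ by the rotation part.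

**A second trap.** Suppose $F$ is an integral with leading part $F_0$. If $F_0$ were $J$, the first interesting order of $\{H,F\}=0$ would read $\{G,H_0\}=-2\ell H_*$ for a rational $G$. That requires the integral of $H_*$ along solutions of $H_0$ to be single-valued, and a residue can refute it. But $F_0$ is only some integral of $H_0$. It might depend on $H_0$ alone, and it might fail to commute with $J$. At $m=1$ the second thing happens. There $F=u^2+2\gamma x^2$ is homogeneous for our weights (with $m=1$, $w_u=w_x=N+1$), so $F_0=F$, and $\{J,F_0\}=2F_0\ne0$. Moreover $\{H_*,F_0\}=\{c_1x^2,u^2+2\gamma x^2\}=0$ because $\{x,u\}=0$, so no obstruction at all appears at the first correction.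

The proof therefore has three tasks: make $F_0$ independent of $H_0$ (Section 6), prove $\{J,F_0\}=0$ for $m\ge2$ (Sections 7 and 8), and compute the residue (Sections 9 and 10).

## 5. Weighted order of a meromorphic germ

The purpose of this section is to make sense of "leading part" for elements of $\mathcal M$.

**Weights.** Let $N=4m+2$ and
$$w_x=N+1,\qquad w_y=N-1,\qquad w_u=mN+1,\qquad w_v=mN-1,\qquad D=2mN.$$
Let $\delta_\varepsilon$ be the scaling $s\mapsto\varepsilon^{w_s}s$ for $s\in\{x,y,u,v\}$. The weight of $uv$ and of $(xy)^m$ is $2mN=D$, so $H_0$ is homogeneous of weight $D$. The weight of $x^{m+j}y^{m-j}$ is $2mN+(m+j)-(m-j)=D+2j$. A monomial of degree $\ge2m+1$ in $x,y$ has weight at least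
$$(N-1)(2m+1)=2mN+N-2m-1=D+2m+1 .$$
This is where $N=4m+2$ is used: since $\ell\le m$, all terms of $R$ have weight larger than that of $H_*$.

Example, $m=2$: $N=10$, the weights of $x,y,u,v$ are $11,9,21,19$, and $D=40$. The terms $x^3y$ and $x^4$ have weights $42$ and $44$, and $y^5$ has weight $45$.

**Formal scaling.** Write $f\in\mathcal O$ as $f=\sum_kf_{(k)}$ with $f_{(k)}$ homogeneous of weight $k$. Since the weights are positive, only finitely many monomials have weight $k$, so $f_{(k)}$ is a polynomial. The map
$$f\mapsto f\circ\delta_\varepsilon:=\sum_k\varepsilon^kf_{(k)}\in\mathbb C[x,y,u,v][[\varepsilon]]$$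
is a ring homomorphism, because $(fg)_{(k)}=\sum_if_{(i)}g_{(k-i)}$, and it is injective, because $f$ is determined by its Taylor series. So it extends to a field embedding
$$\mathcal M\to\mathbb C(x,y,u,v)((\varepsilon)),\qquad F\circ\delta_\varepsilon=\varepsilon^k(F_0+\varepsilon F_1+\varepsilon^2F_2+\cdots),\quad F_i\in\mathbb C(x,y,u,v). \tag{7}$$

**Definition (order, leading part).** For $F\neq0$ take $F_0\ne0$ in (7), and put $\operatorname{ord}F=k$. The rational function $F_0$ is the leading part of $F$.

Then $\operatorname{ord}$ is a valuation: $\operatorname{ord}(FG)=\operatorname{ord}F+\operatorname{ord}G$ and $\operatorname{ord}(F+G)\ge\min(\operatorname{ord}F,\operatorname{ord}G)$. The leading part is the quotient of the lowest-weight parts of numerator and denominator, hence homogeneous of weight $k$.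

Example, $m=2$: for $F=x/(y-x)$ we get $F\circ\delta_\varepsilon=\varepsilon^{11}x/(\varepsilon^9y-\varepsilon^{11}x)=\varepsilon^2\frac xy\big(1+\varepsilon^2\frac xy+\cdots\big)$, so $\operatorname{ord}F=2$ and $F_0=x/y$.

**Derivatives and brackets.** Let $\partial_s$ act on $\mathbb C(x,y,u,v)((\varepsilon))$ coefficientwise. Then
$$\partial_s(F\circ\delta_\varepsilon)=\varepsilon^{w_s}(\partial_sF)\circ\delta_\varepsilon\qquad(F\in\mathcal M). \tag{8}$$
For $F\in\mathcal O$ this is clear monomial by monomial. Each side, as a function $D(F)$ of $F$, satisfies $D(FG)=D(F)\,(G\circ\delta_\varepsilon)+(F\circ\delta_\varepsilon)\,D(G)$. If $F=A/B$, applying this to $A=FB$ determines $D(F)$ from $D(A)$ and $D(B)$, so both sides agree on $\mathcal M$. Two consequences follow. First,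
$$\operatorname{ord}(\partial_sF)\ge\operatorname{ord}F-w_s\quad\text{if }\partial_sF\ne0. \tag{9}$$
Second, since $w_x+w_v=w_y+w_u=(m+1)N$, formula (1) gives
$$\{F\circ\delta_\varepsilon,G\circ\delta_\varepsilon\}=\varepsilon^{(m+1)N}\{F,G\}\circ\delta_\varepsilon. \tag{10}$$
Finally, the weight count above says
$$H\circ\delta_\varepsilon=\varepsilon^D\big(H_0+\varepsilon^{2\ell}H_*+O(\varepsilon^{2\ell+1})\big). \tag{11}$$

**From now on, suppose that $H$ has an additional integral in $\mathcal M$.** We derive a contradiction.

## 6. A leading part independent of $H_0$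

The purpose here is to exclude the case that $F_0$ is only a function of $H_0$. The tool is to subtract powers of $H$.

**Lemma 1.** There is an integral $F\in\mathcal M$ of $H$ whose leading part satisfies $dF_0\wedge dH_0\not\equiv0$.

**Proof, step 1: if $dF_0\wedge dH_0=0$, then $F_0$ is a constant times a power of $H_0$.** Let $F$ be an additional integral and $k=\operatorname{ord}F$. Let $\mathcal E=\sum_sw_s\,s\,\partial_s$ be the Euler field, so $\mathcal EF_0=kF_0$ and $\mathcal EH_0=DH_0$. Put $g=F_0^DH_0^{-k}$. It has weight $0$, so $\mathcal Eg=0$. Since $dg$ is a combination of $dF_0$ and $dH_0$, also $dg\wedge dH_0=0$. For $1$-forms, contracting $\alpha\wedge\beta$ with a vector field $X$ gives $\alpha(X)\beta-\beta(X)\alpha$. Contracting $dg\wedge dH_0$ with $\mathcal E$ gives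
$$0=(\mathcal Eg)\,dH_0-(\mathcal EH_0)\,dg=-DH_0\,dg .$$
So $g$ is a constant, and it is non-zero: $F_0^D=\text{const}\cdot H_0^k$. The polynomial $H_0=\frac12vu+\gamma x^my^m$ is irreducible, because it has degree one in $u$ with coprime coefficients $\frac12v$ and $\gamma x^my^m$. By unique factorization, no other prime occurs in $F_0$, so $F_0=cH_0^l$ with $c\neq0$, $l\in\mathbb Z$ and $lD=k$.

**Step 2: subtract and gain order.** In that case $cH^l\in\mathcal M$ has order $lD=k$ and leading part $cH_0^l=F_0$. The function $F-cH^l$ is again an integral, and $d(F-cH^l)\wedge dH=dF\wedge dH\neq0$; in particular $F-cH^l\ne0$. Its order is strictly larger than $k$.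

**Step 3: the process stops.** Repeat step 2 as long as the leading part depends on $H_0$. If this never ended, we would get $F^{(i)}$ with $\operatorname{ord}F^{(i)}\to\infty$ (strictly increasing integers) and $dF^{(i)}\wedge dH=dF\wedge dH$. By (9), each coefficient $F^{(i)}_sH_t-F^{(i)}_tH_s$, if non-zero, has order at least $\operatorname{ord}F^{(i)}+D-w_s-w_t\to\infty$. But these coefficients are those of the fixed form $dF\wedge dH\ne0$, which is impossible. $\square$

Fix $F$ as in Lemma 1. Insert (7) and (11) into (10) with $\{H,F\}=0$. At relative orders $\varepsilon^0$ and $\varepsilon^{2\ell}$ we read off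
$$\{H_0,F_0\}=0,\qquad \{H_0,F_{2\ell}\}+\{H_*,F_0\}=0, \tag{12}$$
since in $H\circ\delta_\varepsilon$ no term lies strictly between $H_0$ and $\varepsilon^{2\ell}H_*$.

## 7. Explicit solutions of $H_0$

The purpose of this section is to parametrize the solutions of $H_0$ by $\rho=xy$, so that we can continue them along loops and towards infinity.

**Finding the formulas.** Along a solution with $H_0=h$ and $J=b$ we have $\dot\rho=yu+xv$ and $yu-xv=2b$, so
$$\dot\rho^2=(yu-xv)^2+4xy\,uv=4b^2+4\rho(2h-2\gamma\rho^m).$$
So put
$$f(\rho)=f_{h,b}(\rho)=4b^2+8h\rho-8\gamma\rho^{m+1},\qquad\eta=\sqrt f .$$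
With $\dot\rho=\eta$ we get $yu=\frac\eta2+b$ and $xv=\frac\eta2-b$, hence $\dot x/x=u/x=(\frac\eta2+b)/\rho$. This integrates to the formulas below. Locally where $\rho f\ne0$, choose branches $\eta=\sqrt f$, $r=\sqrt\rho$ and a primitive, all holomorphic in $(\rho,h,b)$, and put for $\kappa\in\mathbb C^*$
$$E=\exp\Big(b\int\frac{d\rho}{\rho\,\eta}\Big),\quad x=\kappa rE,\quad y=\kappa^{-1}rE^{-1},\quad u=x\,\frac{\eta/2+b}{\rho},\quad v=y\,\frac{\eta/2-b}{\rho}. \tag{13}$$
Denote the point $(x,y,u,v)$ by $\Psi(\kappa,\rho,h,b)$.

**Lemma 2.** With time defined by $dt=d\rho/\eta$, (13) is a solution of the Hamiltonian system of $H_0$, with $xy=\rho$, $J=b$, $H_0=h$. Moreover $\Psi$ is a local biholomorphism.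

**Proof, step 1: the equations of motion.** Let $\mathrm D=\eta\frac{d}{d\rho}$ be the time derivative. Then $\mathrm Dr/r=\frac{\eta}{2\rho}$ and $\mathrm DE/E=\frac b\rho$, so $\mathrm Dx=x\big(\frac\eta{2\rho}+\frac b\rho\big)=u$ and $\mathrm Dy=y\big(\frac\eta{2\rho}-\frac b\rho\big)=v$. Let $q=(\eta/2+b)/\rho$, so $u=xq$. Since $\mathrm D\rho=\eta$ and $\mathrm D\eta=\frac12f'=4h-4\gamma(m+1)\rho^m$,
$$\frac{\mathrm Du}{x}=\mathrm Dq+q^2=\frac{\frac12\rho\,\mathrm D\eta-\eta(\frac\eta2+b)+(\frac\eta2+b)^2}{\rho^2}=\frac{\frac12\rho\,\mathrm D\eta-\frac14\eta^2+b^2}{\rho^2}.$$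
Here $\frac12\rho\,\mathrm D\eta=2h\rho-2\gamma(m+1)\rho^{m+1}$ and $\frac14\eta^2=b^2+2h\rho-2\gamma\rho^{m+1}$, so the numerator is $-2\gamma m\rho^{m+1}$. Hence $\mathrm Du=-2\gamma m\rho^{m-1}x=-2\gamma m\,x^my^{m-1}=-2\,\partial_y(\gamma x^my^m)$. The computation for $v=y(\eta/2-b)/\rho$ is the same with $b$ replaced by $-b$, and the result is even in $b$: $\mathrm Dv=-2\gamma m\rho^{m-1}y=-2\,\partial_x(\gamma x^my^m)$. By (2), this is the system of $H_0$.

**Step 2: the constants.** Clearly $xy=r^2=\rho$. Next, $J=\frac12(yu-xv)=\frac12\big[(\frac\eta2+b)-(\frac\eta2-b)\big]=b$. Finally $uv=(\eta^2/4-b^2)/\rho=2h-2\gamma\rho^m$, so $H_0=h$.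

**Step 3: local biholomorphism.** Both spaces have dimension $4$, so it suffices that $d\Psi$ is injective. A tangent vector in $\ker d\Psi$ is killed by $d\rho,dh,db$, because $\rho,h,b$ are the functions $xy,H_0,J$ composed with $\Psi$. It is also killed by $d(x/y)=d(\kappa^2E^2)$. As $E$ depends only on $(\rho,h,b)$, it is killed by $d\kappa$ too, so it is zero. $\square$

Consequently, for rational $G$ and wherever both sides are defined,
$$\eta\,\partial_\rho(G\circ\Psi)=\{G,H_0\}\circ\Psi . \tag{14}$$
Also $dH_0\wedge dJ\not\equiv0$, because $h$ and $b$ are independent coordinates.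

## 8. A loop that rotates, and $\{J,F_0\}=0$

The purpose of this section is to show that $F_0$ is rotation-invariant. Let $\rho$ run around a closed loop along which $\eta$ and $r$ return to themselves. Then (13) returns to its starting point except that $E$ is multiplied by some $\mu$. So the solution returns rotated by $R_\mu$. If $\mu$ is not a root of unity, a single solution passes through infinitely many points of one rotation orbit. A rational function that is constant on the solution is then constant on that orbit.

**Step 1: the loop.** At $(h,b)=(\gamma,0)$ we have $f=8\gamma\rho(1-\rho^m)$, with simple zeros $0$ and the $m$-th roots of unity. Let $\zeta=e^{2\pi i/m}$; since $m\ge2$, $\zeta\ne1$. Fix $M>1$. In the variable $w=\log\rho$, let $P$ be the path made of three straight segments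
$$0\ \to\ \log M\ \to\ \log M+\tfrac{2\pi i}m\ \to\ \tfrac{2\pi i}m ,$$
and let $\pi_M=\exp(P)$: the segment $[1,M]$, the circular arc from $M$ to $M\zeta$, and the segment from $M\zeta$ to $\zeta$. Write $d(w,P)$ for the distance to $P$ in the norm $\max(|\mathrm{Re}|,|\mathrm{Im}|)$. Fix $0<\sigma<\frac{\pi}{2m}$.

For $0<s\le2\sigma$ the set $Q_s=\{d(w,P)\le s\}$ is a union of three rectangles. It is U-shaped, hence a closed disc, because the two horizontal prongs lie at vertical distance $\frac{2\pi}m$ and $2s<\frac{2\pi}m$. The imaginary parts in $Q_s$ fill an interval of length $\frac{2\pi}m+2s<\frac{4\pi}m\le2\pi$, so $\exp$ is injective on a neighborhood of $Q_s$. Now let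
$$\Gamma=\exp(\partial Q_\sigma),\qquad U=\exp\{\tfrac\sigma2<d(w,P)<2\sigma\}.$$
$\Gamma$ is a Jordan curve, whose inside is the image of the interior of $Q_\sigma$, and $U$ is an open annulus around it with compact closure. The point $0$ is not in $\exp(Q_{2\sigma})$. A point $w\in Q_{2\sigma}$ with $e^w$ an $m$-th root of unity has the form $\frac{2\pi ik}m$ with $-2\sigma\le\frac{2\pi k}m\le\frac{2\pi}m+2\sigma$, so $k\in\{0,1\}$, and then $d(w,P)=0$. Hence $\Gamma$ encloses exactly the zeros $1$ and $\zeta$ of $f_{\gamma,0}$, and $\rho f_{\gamma,0}\ne0$ on the closure of $U$.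

Since $f_{h,b}-f_{\gamma,0}=4b^2+8(h-\gamma)\rho$ is uniformly small on $U$ for $(h,b)$ near $(\gamma,0)$, there is a polydisc $\mathcal N$ centered at $(\gamma,0)$ with $f_{h,b}\ne0$ on $U$ for all $(h,b)\in\mathcal N$.

**Step 2: $\Psi$ along the loop.** The winding number of $f_{h,b}\circ\Gamma$ about $0$ is an integer depending continuously on $(h,b)\in\mathcal N$. At $(\gamma,0)$ it is $2$ by the argument principle, so it is $2$ on all of $\mathcal N$. The winding number of $\Gamma$ about $0$ is $0$. Both are even, and $\pi_1(U\times\mathcal N)=\mathbb Z$ is generated by $\Gamma$, so $\eta=\sqrt f$ and $r=\sqrt\rho$ exist as single-valued holomorphic functions on $U\times\mathcal N$. Let $\widetilde U\to U$ be the universal covering and $T$ its deck transformation corresponding to $\Gamma$. On $\widetilde U\times\mathcal N$, which is simply connected, the primitive $\int d\rho/(\rho\eta)$ from a fixed base point is defined and holomorphic. So (13) defines a holomorphic local biholomorphism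
$$\Psi:\mathbb C^*\times\widetilde U\times\mathcal N\to\mathbb C^4 .$$
Under $T$, $\eta$ and $r$ do not change, and $E$ is multiplied by
$$\mu(h,b)=\exp\big(b\,I(h,b)\big),\qquad I(h,b)=\oint_\Gamma\frac{d\rho}{\rho\,\eta},$$
where $I$ is holomorphic on $\mathcal N$. By (13), $x,u$ are multiplied by $\mu$ and $y,v$ by $\mu^{-1}$:
$$\Psi(\kappa,T\tilde\rho,h,b)=R_{\mu(h,b)}\Psi(\kappa,\tilde\rho,h,b). \tag{15}$$

**Step 3: $I(\gamma,0)\neq0$.** This is what makes $\mu$ vary. All functions in this step are taken at $(h,b)=(\gamma,0)$.

First we shrink $\Gamma$ to the arc. On the inside of $\Gamma$ minus $\pi_M$, $f$ has no zeros, and a loop around $\pi_M$ gives winding number $2$, so $\eta$ extends there. At interior points of the arc, $\eta$ has boundary values from both sides, each a square root of $f$. They are equal or opposite, and by continuity the same alternative holds along the whole open arc. Near $\rho=1$ we have $f=(\rho-1)k(\rho)$ with $k(1)\ne0$, so $\eta$ changes sign across the slit. Hence the two boundary values are opposite. By Cauchy's theorem we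 may replace $\Gamma$ by a contour that runs along one side of the arc, around one endpoint on a circle of radius $\theta$, back along the other side, and around the other endpoint. On these circles the integrand is $O(\theta^{-1/2})$, so they contribute $O(\theta^{1/2})\to0$. The two sides are traversed in opposite directions with opposite $\eta$, so they add up: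
$$I(\gamma,0)=\pm2\int_{\pi_M}\frac{d\rho}{\rho\,\eta}$$
with a continuous branch of $\eta$ along $\pi_M$.

Next we push the arc to infinity. The set $\Sigma=\{|\rho|>1,\ 0\le\arg\rho\le\frac{2\pi}m\}$ is simply connected and contains no zero of $f$. So one branch of $\eta$ on $\Sigma$ serves for all $M>1$, and by Cauchy's theorem $\int_{\pi_M}\frac{d\rho}{\rho\eta}$ does not depend on $M$. On the circular arc, $|\rho\eta|$ is of size $M^{1+(m+1)/2}$ and the length is $O(M)$, so its contribution is $O(M^{-(m+1)/2})\to0$. Only the two rays remain. Let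
$$K=\int_1^\infty\frac{ds}{s\sqrt{s^{m+1}-s}}\in(0,\infty);$$
the integrand is $O((s-1)^{-1/2})$ at $1$ and $O(s^{-1-(m+1)/2})$ at infinity. On $\rho=s$, $\eta^2=-8\gamma(s^{m+1}-s)$, so the integral outward is $C_1K$ with $C_1^2=-\frac1{8\gamma}$. On $\rho=\zeta s$, $\rho^m=s^m$ gives $\eta^2=-8\gamma\zeta(s^{m+1}-s)$, and $d\rho/\rho=ds/s$, so the integral outward is $C_2K$ with $C_2^2=\zeta^{-1}C_1^2$. The second ray is traversed inward, hence
$$I(\gamma,0)=\pm2(C_1-C_2)K\neq0,$$
because $\zeta\ne1$ gives $C_1^2\neq C_2^2$. Note that this uses $m\ge2$.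

**Step 4: $\mu$ is usually not a root of unity.** The function $\Phi=bI(h,b)$ vanishes for $b=0$, while $\partial_b\Phi(\gamma,0)=I(\gamma,0)\ne0$. So $\Phi$ is non-constant on $\mathcal N$. For each $q\in\mathbb Q$, the set $\{\Phi=2\pi iq\}$ is a proper analytic subset, closed with empty interior. By Baire's theorem the complement of the countable union of these sets is dense, and there $\mu=e^\Phi$ is not a root of unity.

**Lemma 3.** $\Theta:=\{J,F_0\}=0$.

**Proof.** Write $F_0=A/B$ with coprime polynomials $A,B$. Then $\Theta=P/B^2$ with the polynomial $P=B\{J,A\}-A\{J,B\}$. Suppose $P\not\equiv0$.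

*Choice of a solution.* Since $\Psi$ is open, $\{(BP)\circ\Psi\ne0\}$ is a non-empty open subset of $\mathbb C^*\times\widetilde U\times\mathcal N$. Its projection to $\mathcal N$ is open and non-empty, so by step 4 it contains some $(h,b)$ for which $\mu=\mu(h,b)$ is not a root of unity. Choose a point $(\kappa,\tilde\rho_1,h,b)$ of the set above it. Fix $\kappa,h,b$ and write $\xi(\tilde\rho)=\Psi(\kappa,\tilde\rho,h,b)$.

*$F_0$ is constant along it.* $B\circ\xi$ is holomorphic on the connected surface $\widetilde U$ and non-zero at $\tilde\rho_1$, so its zero set is discrete. Off this set, (14) and $\{F_0,H_0\}=0$ show that $F_0\circ\xi$ has zero derivative. A connected surface minus a discrete set is connected, so $F_0\circ\xi$ is a constant $c$, and by continuity $(A-cB)\circ\xi=0$ on all of $\widetilde U$.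

*Infinitely many rotated points.* Evaluate at $T^k\tilde\rho_1$ and use (15):
$$(A-cB)\big(R_{\mu^k}\xi(\tilde\rho_1)\big)=0\qquad(k\in\mathbb Z).$$
The function $\lambda\mapsto(A-cB)(R_\lambda\xi(\tilde\rho_1))$ is a Laurent polynomial. It vanishes at the infinitely many points $\mu^k$, so it is identically zero. Since $B(\xi(\tilde\rho_1))\neq0$, we get $F_0(R_\lambda\xi(\tilde\rho_1))=c$ for $\lambda$ near $1$. Differentiating at $\lambda=1$ and using (3), $\Theta(\xi(\tilde\rho_1))=0$. This contradicts $P(\xi(\tilde\rho_1))\ne0$. $\square$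

## 9. The equation at order $2\ell$

The purpose of this section is to turn the second equation in (12) into the form it would have if $F_0$ were $J$, up to a factor constant along solutions.

**Step 1: $dF_0$ in terms of $dH_0$ and $dJ$.** Let $X_{H_0}=\{\cdot,H_0\}$ and $X_J=\{\cdot,J\}$. Since $dH_0\wedge dJ\not\equiv0$ and the bracket is non-degenerate, these vector fields are independent at generic points. The covectors annihilating both therefore form a $2$-dimensional space. It contains $dH_0$ and $dJ$, because $\{H_0,J\}=0$, and they span it generically. It also contains $dF_0$, because $\{H_0,F_0\}=0$ by (12) and $\{J,F_0\}=0$ by Lemma 3. Hence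
$$dF_0=f_1\,dH_0+f_2\,dJ, \tag{16}$$
with $f_1,f_2\in\mathbb C(x,y,u,v)$ by Cramer's rule. By Lemma 1, $f_2\not\equiv0$.

**Step 2: $f_1,f_2$ are integrals of $H_0$.** Apply $d$ to (16): $df_1\wedge dH_0+df_2\wedge dJ=0$. Contract with $X_{H_0}$. Since $X_{H_0}H_0=0$ and $X_{H_0}J=\{J,H_0\}=0$, what remains is $(X_{H_0}f_1)\,dH_0+(X_{H_0}f_2)\,dJ=0$. By the independence of $dH_0,dJ$,
$$\{f_1,H_0\}=\{f_2,H_0\}=0 .$$

**Step 3: rewriting (12).** Using (12), (16), step 2 and (6),
$$\{F_{2\ell},H_0\}=\{H_*,F_0\}=f_1\{H_*,H_0\}+f_2\{H_*,J\}=\{f_1H_*,H_0\}-2\ell f_2H_* .$$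
So the rational function $G:=F_{2\ell}-f_1H_*$ satisfies
$$\{G,H_0\}=-2\ell\,f_2\,H_* . \tag{17}$$

## 10. The residue at $\rho=\infty$

Along a solution of $H_0$, (17) says that $G$ is a primitive of $-2\ell f_2H_*\,dt$, with $f_2$ constant. We show that near $\rho=\infty$ this differential has a non-zero residue. Its primitive then contains a logarithm, which a rational function of single-valued functions cannot.

**Step 1: solutions near infinity are single-valued in $\tau=\rho^{-1/2}$.** Put $\rho=\tau^{-2}$, let $(h,b)$ vary in a fixed polydisc, and let $0<|\tau|<\tau_0$ with $\tau_0$ small. Then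
$$f=-8\gamma\,\tau^{-2m-2}\Big(1-\tfrac h\gamma\tau^{2m}-\tfrac{b^2}{2\gamma}\tau^{2m+2}\Big),\qquad\eta=A_0\,\tau^{-(m+1)}S(\tau),\quad A_0^2=-8\gamma,\quad S=1+O(\tau^{2m}),$$
with $S$ holomorphic and non-vanishing for $|\tau|<\tau_0$. Take $r=\tau^{-1}$. Since $d\rho=-2\tau^{-3}d\tau$,
$$b\,\frac{d\rho}{\rho\,\eta}=-\frac{2b}{A_0}\,\frac{\tau^m}{S(\tau)}\,d\tau .$$
Take the primitive vanishing at $\tau=0$:
$$E=\exp\Big(-\frac{2b}{A_0(m+1)}\,\tau^{m+1}+O(\tau^{3m+1})\Big).$$
So $E$ is holomorphic and non-vanishing for $|\tau|<\tau_0$. By (13), $x,y,u,v$ are single-valued meromorphic functions of $\tau$ near $0$, with a possible pole only at $\tau=0$. Denote this curve by $\xi(\tau)$; it depends on $\kappa,h,b$.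

**Step 2: choosing the solution.** For $\tau\ne0$, $\tau\mapsto\rho$ is a local biholomorphism. So by Lemma 2 the map $(\kappa,\tau,h,b)\mapsto\xi(\tau)$ is a local biholomorphism, hence open. The product of the denominators of $F_{2\ell},f_1,f_2$ and the numerator of $f_2$ is a non-zero polynomial. It is therefore non-zero at $\xi(\tau)$ for a non-empty open set of $(\kappa,\tau,h,b)$, and we may pick such a point with $b\neq0$. Fix its $\kappa\ne0$, $h$, $b\neq0$. None of these polynomials then vanishes identically along $\xi$. It follows that: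

- $f_2(\xi(\tau))=c$ is a non-zero constant, by (14) and $\{f_2,H_0\}=0$;
- $g(\tau):=G(\xi(\tau))$ is a single-valued meromorphic function near $\tau=0$, so $\operatorname{Res}_{\tau=0}g'(\tau)=0$, a derivative of a Laurent series having no $\tau^{-1}$-term.

**Step 3: the residue.** By (14) and (17), $g'(\tau)=-2\ell c\,H_*(\xi(\tau))\,\frac{dt}{d\tau}$, where
$$\frac{dt}{d\tau}=\frac1\eta\frac{d\rho}{d\tau}=-\frac2{A_0}\,\tau^{m-2}\big(1+O(\tau^{2m})\big),\qquad H_*=c_\ell(xy)^m(x/y)^\ell=c_\ell\,\kappa^{2\ell}\,\tau^{-2m}E^{2\ell}.$$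
Since $3m+1\ge2m+2$, we have $E^{2\ell}=1-\frac{4\ell b}{A_0(m+1)}\tau^{m+1}+O(\tau^{2m+2})$, and so
$$H_*\frac{dt}{d\tau}=-\frac{2c_\ell\kappa^{2\ell}}{A_0}\,\tau^{-m-2}\,\big(1+O(\tau^{2m})\big)\Big(1-\frac{4\ell b}{A_0(m+1)}\,\tau^{m+1}+O(\tau^{2m+2})\Big).$$
The residue is the prefactor times the coefficient of $\tau^{m+1}$ in the product of the two brackets. Because $m\ge2$, $2m>m+1$, so the first bracket does not contribute, and the coefficient is exactly $-\frac{4\ell b}{A_0(m+1)}$. With $A_0^2=-8\gamma$,
$$\operatorname{Res}_{\tau=0}H_*\frac{dt}{d\tau}=\frac{8\,\ell\,b\,c_\ell\,\kappa^{2\ell}}{A_0^2(m+1)}=-\frac{\ell\,b\,c_\ell\,\kappa^{2\ell}}{\gamma(m+1)}\neq0 . \tag{18}$$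
As $\ell\ge1$ and $c\ne0$, $\operatorname{Res}_{\tau=0}g'\neq0$. This contradicts step 2 and proves Theorem B, and with it, by Section 3, Theorems A and C. $\blacksquare$

For the potential (4) with $a\neq0,-2$ we have $m=2$, $\ell=1$, $c_1=\frac a4$ and $\gamma=\frac{a+2}8$. The residue (18) is then
$$-\frac{2a\,b\,\kappa^2}{3(a+2)} .$$
Both exceptional values can be read off from it: the numerator vanishes at $a=0$, and at $a=-2$ the Hamiltonian $H_0$ loses its quartic term and the computation is no longer available.
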